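
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Word automaticity of tree automatic linear orderings is undecidable}


\begin{abstract}
We show that there is no algorithm which, given a tree automatic presentation of a linear ordering, decides whether the ordering is word automatic. The set of presentations with a positive answer is $\Pi^0_1$-hard, so it is not even recursively enumerable. Undecidability already occurs for orderings that are dense sums of finite blocks, whereas every dense tree automatic linear ordering is word automatic. The proof codes the values of a polynomial as block sizes in a shuffle. An additional block size, present exactly when a given Diophantine equation is solvable, makes a hidden copy of $\omega^\omega$ visible to first-order logic.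
\end{abstract}

\section{Introduction}

\subsection{The question}

A relational structure is \emph{word automatic} if it is isomorphic to a structure whose domain is a regular language of finite words over a finite alphabet and each of whose relations is recognized by a finite automaton reading the convolution of the argument words, that is, reading the words synchronously, letter by letter, with shorter words padded by a blank symbol. It is \emph{tree automatic} if the same holds with finite labelled binary trees in place of words. Here the convolution of several trees is the tree obtained by overlaying them and padding missing positions with a blank, and the automata are finite tree automata. A \emph{(word or tree) automatic presentation} is a finite tuple of such automata, one for the domain and one for each relation, together with the structure it presents. When a presentation is the input or output of an algorithm, it is given by the tuple of automata.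

A word is a tree without branching, so every word automatic structure is tree automatic. The converse fails, and a simple witness is an ordinal. By a theorem of Delhomm\'e, an ordinal is word automatic if and only if it is smaller than $\omega^\omega$. On the other hand, $\omega^\omega$ is tree automatic: the Cantor normal form of an ordinal below $\omega^\omega$ is a finite sequence of natural numbers, hence a tree consisting of a spine with chains attached to it, and two such trees are easily compared (Lemma~\ref{lem:omega}). It is thus natural to ask how much harder tree automatic structures are, and in particular whether one can recognize those for which trees were not needed. For linear orderings the question is posed in connection with \cite{source}: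

\begin{quote}
Given a tree automatic presentation of a linear ordering $\mathcal L$, is it decidable whether $\mathcal L$ is word automatic?
\end{quote}

Several facts suggest a positive answer. The problem is known to be decidable for ordinals and, more generally, for scattered linear orderings. In the scattered case there is also a guiding invariant: the Hausdorff rank of a word automatic scattered linear ordering is finite (Khoussainov, Rubin and Stephan). At the opposite extreme, a dense tree automatic ordering is countable, so by Cantor's theorem it is, up to isomorphism, one of six orderings, all of them word automatic. One might hope to treat orderings that mix the two kinds of behavior by combining the two extremes. We show that this is impossible, already for dense sums of \emph{finite} orderings.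

\subsection{Results}

For a linear ordering $\mathcal L$ write $x\sim y$ if the interval between $x$ and $y$ is finite. The $\sim$-classes are the \emph{blocks} of $\mathcal L$, and $\mathcal L/{\sim}$ is its first finite condensation. An ordering is called \emph{dense} if no element has an immediate successor or an immediate predecessor; equivalently, if between any two elements there is a third one.

\begin{theorem}\label{thm:main}
There are a word automatic linear ordering $L_0$ and an algorithm that, given $P\in\mathbb Z[x_1,\dots,x_k]$, outputs a tree automatic presentation of a linear ordering $M_P$ such that
\begin{itemize}
\item if $P$ has no root in $\mathbb N^k$, then $M_P\cong L_0$, so $M_P$ is word automatic;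
\item if $P$ has a root in $\mathbb N^k$, then $M_P$ is not word automatic.
\end{itemize}
Consequently it is undecidable whether a linear ordering given by a tree automatic presentation is word automatic.
\end{theorem}

The construction gives more. The notion of interpretation used below is defined in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[\textup{(1)}] Every set of tree automatic presentations of linear orderings that contains all presentations of $L_0$, and contains no presentation of an ordering in which $\omega^\omega$ is first-order interpretable (one-dimensionally, with definable quotient), is $\Pi^0_1$-hard. In particular this holds for the set $\mathrm{WA}$ of tree automatic presentations of word automatic linear orderings. So $\mathrm{WA}$ is not recursively enumerable. Moreover, $\mathrm{WA}\in\Sigma^1_1$.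
\item[\textup{(2)}] Undecidability already holds for orderings $M$ all of whose blocks are finite and which satisfy $M/{\sim}\cong\mathbb Q$. In contrast, every dense tree automatic linear ordering is word automatic.
\item[\textup{(3)}] For each nonempty tree automatic linear ordering $K$ there is a uniformly computable family $M_P(K)$ of tree automatic linear orderings, indexed by the polynomials $P$, such that $M_P(K)$ is word automatic if and only if $P$ has no root or $K$ is word automatic. So word automaticity restricted to this family is decidable if and only if $K$ is word automatic. Here $M_P=M_P(\omega^\omega)$.
\end{enumerate}
\end{theorem}

We do not determine the exact complexity of $\mathrm{WA}$ between $\Pi^0_1$ and $\Sigma^1_1$.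

\subsection{The idea}

If finite orderings of various sizes are arranged densely along $\mathbb Q$, so that every size that occurs at all occurs everywhere, then the isomorphism type of the result remembers only the \emph{set} $S$ of sizes. Such a \emph{shuffle} $\mathrm{Sh}(S)$ absorbs much: a sum of copies of $\mathrm{Sh}(S)$ along any nonempty countable ordering $K$ is again $\mathrm{Sh}(S)$, so $K$ disappears. But suppose that copies of two shuffles alternate along $K$, and that some size $n$ occurs in the first shuffle and not in the second. Then the blocks of size $n$ form visible clusters, one for each element of $K$, and $K$ can be reconstructed. Section~\ref{sec:switch} shows this switch in the smallest case.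

What remains is to arrange that a distinguishing size exists exactly when a polynomial has a root, without any automaton having to evaluate the polynomial. A finite automaton can \emph{count}: it can accept exactly $f(\bar x)$ words lying over a code of $\bar x$, for a polynomial $f$ with coefficients in $\mathbb N$. Thus the set of sizes can be the range of a polynomial (Section~\ref{sec:shufflepres}). Tuples that are not roots also produce block sizes; we make these harmless by putting them into both shuffles (Section~\ref{sec:orderings}).

\section{Preliminaries}\label{sec:prelim}

\paragraph{Conventions.} $\mathbb N$ contains $0$. A number $n\ge1$ also denotes the $n$-element linear ordering, and $\sum_{i\in I}A_i$ is the ordered sum of the $A_i$ along a linear ordering $I$. Linear orderings are given by their strict order relation. Trees are finite, nonempty and labelled, and each node may have a left child, a right child, both, or neither. (If strictly binary trees are preferred, add dummy leaves.) A nonempty word is identified with the unary tree in which it is written along a path of left children; the convolution of unary trees is then the convolution of words. To view an arbitrary word presentation as a tree presentation, first prefix a fixed letter to all words, so that the empty word does not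 occur. In the lexicographic order on words, a proper prefix is smaller.

\paragraph{Results used.}
\begin{itemize}
\item (Matiyasevich, Robinson, Davis, Putnam; \emph{MRDP}.) For each recursively enumerable $E\subseteq\mathbb N$ there is $P_E(e,\bar x)\in\mathbb Z[e,\bar x]$ such that $e\in E$ if and only if $P_E(e,\bar x)=0$ for some $\bar x\in\mathbb N^k$. Hence the set of polynomials with a root in some $\mathbb N^k$ is $\Sigma^0_1$-hard.
\item (Hodgson; Khoussainov and Nerode; Blumensath and Gr\"adel.) In a word automatic presentation, every first-order definable relation is regular.
\item (Delhomm\'e.) An ordinal is word automatic if and only if it is $<\omega^\omega$. In particular $\omega^\omega$ is not word automatic.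
\end{itemize}

\paragraph{Interpretations.} A linear ordering $K$ is \emph{first-order interpretable} in a structure $M$, one-dimensionally and with definable quotient, if there are first-order formulas defining in $M$ a set $D$ of elements, an equivalence relation $\approx$ on $D$, and a relation on $D$ that is compatible with $\approx$ and induces on $D/{\approx}$ a linear order isomorphic to $K$. All interpretations in this paper are of this form.

\begin{lemma}\label{lem:interp}
If a linear ordering $K$ is first-order interpretable in a word automatic structure, then $K$ is word automatic.
\end{lemma}

\begin{proof}
Take a word automatic presentation of the structure. The set $D$, the relation $\approx$ and the relation inducing the order are first-order definable, hence regular. The length-lexicographic order $<_{\mathrm{ll}}$ on words is recognized by a synchronous automaton, so we may add it to the presentation. Then the set of $x\in D$ for which no $x'\in D$ satisfies $x'\approx x$ and $x'<_{\mathrm{ll}}x$ is first-order definable, hence regular. Since $<_{\mathrm{ll}}$ is a well-order, this set contains exactly one element of each $\approx$-class. Restricting the order relation to it gives a word automatic presentation of $K$.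
\end{proof}

\section{Shuffles and a switch}\label{sec:switch}

Let $I$ be a nonempty countable dense linear ordering without endpoints and $S$ a nonempty set. A map $c:I\to S$ is a \emph{dense coloring} if for each $s\in S$ and all $p<q$ in $I$ there is $i$ with $p<i<q$ and $c(i)=s$. Since $I$ has no endpoints, every color then also occurs in every unbounded interval $\{i:i>p\}$ or $\{i:i<q\}$, because such an interval contains a bounded one.

\begin{lemma}\label{lem:skolem}
If $c:I\to S$ and $c':I'\to S$ are dense colorings with $\emptyset\neq S\subseteq\mathbb N_{\ge1}$, then $\sum_{i\in I}c(i)\cong\sum_{i\in I'}c'(i)$.
\end{lemma}

\begin{proof}
We construct a color-preserving isomorphism $I\to I'$ by back-and-forth (Skolem). Let a finite order- and color-preserving partial map from $I$ to $I'$ be given, and let $i\in I$ lie outside its domain. The images of the points of the domain below $i$ and of those above $i$ determine an open interval of $I'$, possibly unbounded on one or both sides, in which the image of $i$ has to be placed. The color $c(i)$ occurs in this interval, so the map can be extended to $i$. By symmetry it can also be extended so that a given point of $I'$ enters its range. As $I$ and $I'$ are countable, alternating both steps yields the isomorphism. Summands at corresponding points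 have the same finite size, so the sums are isomorphic.
\end{proof}

For $\emptyset\ne S\subseteq\mathbb N_{\ge1}$ we may therefore define
\[
\mathrm{Sh}(S)=\sum_{q\in\mathbb Q}c(q),\qquad c:\mathbb Q\to S\text{ any dense coloring},
\]
the \emph{shuffle} of $S$. A dense coloring exists: the sets of rationals whose reduced denominator is $p^e$ with $e\ge1$, for the various primes $p$, are dense and pairwise disjoint, so we can let each color of $S$ be taken on one of these sets and color all other rationals arbitrarily. By Lemma~\ref{lem:skolem} with a single color (Cantor's theorem), $\mathrm{Sh}(\{1\})\cong I$ for each nonempty countable dense $I$ without endpoints, and in particular $\mathrm{Sh}(\{1\})\cong\mathbb Q$.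

\begin{example}[the switch]\label{ex:switch}
Let $K$ be a nonempty countable linear ordering. Consider
\[
\sum_{\alpha\in K}(\mathbb Q+\mathbb Q)\qquad\text{and}\qquad N=\sum_{\alpha\in K}(X+\mathbb Q),\quad X=\mathrm{Sh}(\{1,2\}).
\]
The first ordering is countable, dense and without endpoints, so it is isomorphic to $\mathbb Q$, whatever $K$ was.

The ordering $N$ is a sum of one- and two-element orderings, and between elements of different such summands there are infinitely many others. So these finite summands are the blocks of $N$. Let $D$ be the set of elements of two-element blocks, that is, of elements having an immediate successor or predecessor. All of $D$ lies in the copies of $X$. Take $x<y$ in $D$. If $x$ and $y$ lie in different copies of $X$, then a whole copy of $\mathbb Q$ lies between them, so there are $u<v$ in $[x,y]$ with no element of $D$ in between. We would like to say that this does not happen within one copy of $X$. As stated this is false: $u<v$ may be the two elements of one block. We repair it by requiring that $u$ have no immediate successor and $v$ no immediate predecessor. Then $u<v$ lie in different blocks, and if both are in one copy of $X$, there is a block of size $2$ between them, since the color $2$ is dense. On the other hand, all elements of the copies of $\mathbb Q$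 still qualify as $u$ and $v$. So the relation ``every admissible pair $u<v$ between $x$ and $y$ has an element of $D$ in between'' is a first-order definable equivalence relation on $D$, with one class for each $\alpha\in K$, and the classes are ordered like $K$. Thus $K$ is interpretable in $N$.

For $K=\omega^\omega$ the first ordering is word automatic and, by Lemma~\ref{lem:interp} and Delhomm\'e's theorem, $N$ is not. The single color $2$ switches $\omega^\omega$ on. The separating copies of $\mathbb Q$ are essential: $\sum_{\alpha\in K}X$ is isomorphic to $X$ for every nonempty countable $K$, by Lemma~\ref{lem:skolem}.
\end{example}

For a reduction we need presentations that can be computed without knowing whether the switching color is there. The next section provides them.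

\section{Word automatic shuffles}\label{sec:shufflepres}

\begin{proposition}\label{prop:shuffle}
Let $f_1,\dots,f_r\in\mathbb N[x_1,\dots,x_k]$, $r\ge1$, take only values $\ge1$ on $\mathbb N^k$, and let $S=\bigcup_{j}f_j(\mathbb N^k)$. A word automatic presentation of $\mathrm{Sh}(S)$ can be computed from $f_1,\dots,f_r$.
\end{proposition}

The proof needs two ingredients: a regular set of words ordered like $\mathbb Q$ in which every tuple $\bar x$ is coded densely, and automata that attach exactly $f_j(\bar x)$ elements to each code of $\bar x$. For the first, recall the familiar presentation of $\mathbb Q$ by $\{0,1\}^*1$ with the lexicographic order. It works because words do not end in the least letter $0$, and this is all we need. To obtain a dense coloring we let the color be determined by a suffix, and allow arbitrary prefixes.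

\begin{lemma}\label{lem:dense}
Let $\Gamma$ be a finite linearly ordered alphabet with least letter $0$, and let $B\subseteq\Gamma^*$ be a nonempty set of nonempty words none of which ends in $0$. Order $I=\Gamma^*B$ lexicographically. Then $I$ is countable, dense and without endpoints, and for each $w\in B$ and all $p<q$ in $I$ there is $i\in\Gamma^*w$ with $p<i<q$.
\end{lemma}

\begin{proof}
Let $p<q$ in $I$ and $w\in B$. The word $i=p\,0^{|q|}w$ belongs to $\Gamma^*w\subseteq I$, and we claim $p<i<q$. The first inequality holds because $p$ is a proper prefix of $i$. If $p$ is not a prefix of $q$, then at the first position where $p$ and $q$ differ $p$ has the smaller letter, and hence so has $i$; thus $i<q$. If $p$ is a prefix of $q$, write $q=pq'$. The word $q'$ is nonempty, has length at most $|q|$, and its last letter is not $0$. At the position of the first letter of $q'$ different from $0$, the word $i$ has the letter $0$, and before this position $i$ and $q$ agree. So $i<q$.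

In the same way, $0^{|p|}w<p$ for $p\in I$, since $p$ contains a letter other than $0$; and $pw>p$. So $I$ has no endpoints.
\end{proof}

For $\Gamma=\{0,1\}$ and $B=\{1\}$ this shows $(\{0,1\}^*1,<_{\mathrm{lex}})\cong\mathbb Q$.

The second ingredient is a counting lemma. Let $b,a_1,\dots,a_k$ be distinct letters and code $\bar x\in\mathbb N^k$ by the word $b\,a^{\bar x}:=b\,a_1^{x_1}\cdots a_k^{x_k}$.

\begin{lemma}\label{lem:count}
For each $f\in\mathbb N[x_1,\dots,x_k]$ one can compute a finite alphabet $\Delta$, a map $\pi:\Delta\to\{b,a_1,\dots,a_k\}$, extended letterwise to words, and a regular language $R\subseteq\Delta^*$ such that $\pi(R)\subseteq\{b\,a^{\bar x}:\bar x\in\mathbb N^k\}$ and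
\[
|\{v\in R:\pi(v)=b\,a^{\bar x}\}|=f(\bar x)\qquad\text{for all }\bar x\in\mathbb N^k .
\]
\end{lemma}

\begin{proof}
Every $f\in\mathbb N[\bar x]$ is built from $0$, $1$ and the $x_i$ by addition and multiplication, and we follow this construction.
\begin{itemize}
\item $f=0$: let $R=\emptyset$, with $\pi$ the identity.
\item $f=1$: let $R=\{b\,a^{\bar x}:\bar x\in\mathbb N^k\}$, with $\pi$ the identity.
\item $f=x_i$: add a letter $a_i'$ with $\pi(a_i')=a_i$, let $\pi$ be the identity on the other letters, and let $R$ consist of the words obtained from words $b\,a^{\bar x}$ by replacing exactly one occurrence of $a_i$ by $a_i'$. There are $x_i$ choices.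
\item $f=f'+f''$: make the alphabets $\Delta'$ and $\Delta''$ disjoint, and let $R=R'\cup R''$. The union is disjoint, since $R'$ and $R''$ do not contain the empty word.
\item $f=f'f''$: let $\Delta=\{(d',d'')\in\Delta'\times\Delta'':\pi'(d')=\pi''(d'')\}$ and $\pi(d',d'')=\pi'(d')$, and let $R$ be the set of words over $\Delta$ whose first projection lies in $R'$ and whose second projection lies in $R''$. It is regular, and the words of $R$ over $b\,a^{\bar x}$ correspond to the pairs $(v',v'')\in R'\times R''$ with $\pi'(v')=\pi''(v'')=b\,a^{\bar x}$. There are $f'(\bar x)f''(\bar x)$ such pairs.\qedhere
\end{itemize}
\end{proof}

For instance, for $f=x_1^2$ the words of $R$ are the words $b\,a^{\bar x}$ in which two independent marks are placed, each on one of the $x_1$ occurrences of $a_1$.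

\begin{proof}[Proof of Proposition~\ref{prop:shuffle}]
\emph{The index ordering.} Let $\Gamma=\{0,b_1,\dots,b_r,a_1,\dots,a_k\}$, linearly ordered with least letter $0$. Let $B_j=\{b_j\,a^{\bar x}:\bar x\in\mathbb N^k\}$ and $B=\bigcup_jB_j$. No word of $B$ ends in $0$, so Lemma~\ref{lem:dense} applies to $I=\Gamma^*B$. Each $i\in I$ has a unique factorization $i=zw$ with $z\in\Gamma^*$ and $w\in B$: a word of $B$ contains exactly one of the letters $b_1,\dots,b_r$, namely as its first letter, so $w$ starts at the last such letter of $i$. Put $w(i)=w$. By Lemma~\ref{lem:dense}, the map $i\mapsto w(i)$ is a dense coloring of $I$ by $B$. Let $\varphi:B\to S$, $\varphi(b_j\,a^{\bar x})=f_j(\bar x)$. It is onto, so $i\mapsto\varphi(w(i))$ is a dense coloring of $I$ by $S$, and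
\[
\mathrm{Sh}(S)\cong\sum_{i\in I}\varphi(w(i))
\]
by Lemma~\ref{lem:skolem}.

\emph{The presentation.} We present the ordering on the right. For each $j$ let $\Delta_j$, $\pi_j$, $R_j$ be as in Lemma~\ref{lem:count} for $f_j$ and the letters $b_j,a_1,\dots,a_k$, with the alphabets $\Delta_j$ renamed so that they are pairwise disjoint and disjoint from $\Gamma$. Let $R=\bigcup_jR_j$ and $\Delta=\bigcup_j\Delta_j$, and let $\pi:\Gamma\cup\Delta\to\Gamma$ be $\pi_j$ on each $\Delta_j$ and the identity on $\Gamma$. The domain is the regular language $\Gamma^*R$, which $\pi$ maps into $I$. Fix a linear order on $\Gamma\cup\Delta$ and let
\[
y<y'\iff\pi(y)<_{\mathrm{lex}}\pi(y'),\ \text{or}\ \pi(y)=\pi(y')\text{ and }y<_{\mathrm{lex}}y'.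
\]
Since $\pi$ preserves lengths, a synchronous automaton recognizes this relation: it remembers which of $\pi(y),\pi(y')$ has the smaller letter at the first position where they differ, and the same for $y,y'$; and if $\pi(y)$ and $\pi(y')$ have not differed when exactly one of the words ends, the shorter word is the smaller one.

\emph{Counting.} It remains to count the elements over $i=zw$, where $w=b_j\,a^{\bar x}$. If $z'\in\Gamma^*$ and $v\in R$ satisfy $\pi(z'v)=i$, then $z'\,\pi(v)=zw$ with $\pi(v)\in B$, so $z'=z$ and $\pi(v)=w$ by unique factorization; and $v\in R_j$, since $\pi(v)$ starts with $b_j$. So the elements over $i$ are the words $zv$ with $v\in R_j$ and $\pi(v)=w$. There are exactly $f_j(\bar x)=\varphi(w(i))$ of them. This number is at least $1$ by hypothesis; a value $0$ would delete the index $i$. Hence the presented ordering is $\sum_{i\in I}\varphi(w(i))$.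
\end{proof}

\section{The orderings $L_0$, $L_P$ and $M_P(K)$}\label{sec:orderings}

\subsection{Block sizes}

Let $P\in\mathbb Z[x_1,\dots,x_k]$. Adding dummy variables, which does not affect the existence of roots, we assume $k\ge2$. Separating the monomials with positive and negative coefficients, write $P=p-q$ with $p,q\in\mathbb N[\bar x]$. A root is a tuple with $p(\bar x)=q(\bar x)$. In the construction of Section~\ref{sec:shufflepres} every tuple emits a block size, not only the roots. So we let $\bar x$ emit a code of the pair $(p(\bar x),q(\bar x))$, and we put the codes of all pairs off the diagonal into the set of sizes from the start. Then a tuple that is not a root emits nothing new, while a root emits a new size. The code has to be injective on pairs, and a polynomial with coefficients in $\mathbb N$. We take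
\[
g(a,b)=1+(a+b)^2+a .
\]
It is injective on $\mathbb N^2$: with $s=a+b$ we have $s^2\le s^2+a<(s+1)^2$, so $g(a,b)-1$ determines $s$, then $a$, then $b$. Its values for $a+b\le2$ are $g(0,0)=1$, $g(0,1)=2$, $g(1,0)=3$, $g(0,2)=5$, $g(1,1)=6$, $g(2,0)=7$.

Let
\begin{gather*}
S_0=\{g(a,b):a,b\in\mathbb N,\ a\ne b\},\\
S_P=S_0\cup\{g(p(\bar x),q(\bar x)):\bar x\in\mathbb N^k\}.
\end{gather*}

\begin{lemma}\label{lem:sizes}
If $P$ has no root in $\mathbb N^k$, then $S_P=S_0$. If $P$ has a root in $\mathbb N^k$, then there is $n\in S_P\setminus S_0$.
\end{lemma}

\begin{proof}
If there is no root, then $p(\bar x)\ne q(\bar x)$ for all $\bar x$, so nothing is added to $S_0$. If $\bar x$ is a root and $a=p(\bar x)=q(\bar x)$, then $n=g(a,a)\in S_P$, and $n\notin S_0$ by injectivity of $g$.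
\end{proof}

The pairs $(a,b)$ with $a>b$ are the pairs $(x_1+x_2+1,\,x_2)$, and those with $a<b$ are the pairs $(x_1,\,x_1+x_2+1)$, where $x_1,x_2\in\mathbb N$. Hence $S_0=f_1(\mathbb N^2)\cup f_2(\mathbb N^2)$ with
\[
f_1=g(x_1+x_2+1,\,x_2),\qquad f_2=g(x_1,\,x_1+x_2+1),
\]
and $S_P$ is the union of the ranges of $f_1$, $f_2$ and $g(p,q)$, viewed as polynomials in $x_1,\dots,x_k$. All three have coefficients in $\mathbb N$ and values $\ge1$. Set
\[
L_0=\mathrm{Sh}(S_0),\qquad L_P=\mathrm{Sh}(S_P).
\]
By Proposition~\ref{prop:shuffle}, both are word automatic, with presentations computable from $P$. Note that this holds whether or not $P$ has a root. Finally, for a nonempty countable linear ordering $K$, let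
\[
M_P(K)=\sum_{\alpha\in K}(L_P+L_0),\qquad M_P=M_P(\omega^\omega).
\]
This is the ordering $N$ of Example~\ref{ex:switch} with $L_P$ in place of $\mathrm{Sh}(\{1,2\})$ and $L_0$ in place of $\mathbb Q$.

\subsection{Presentations}

That $\omega^\omega$ is tree automatic is known (Delhomm\'e). We give the presentation explicitly.

\begin{lemma}\label{lem:omega}
The ordinal $\omega^\omega$ is tree automatic.
\end{lemma}

\begin{proof}
Write $\alpha<\omega^\omega$ as $\alpha=\omega^nc_n+\dots+\omega^0c_0$ with $c_n\ge1$, or with $n=0$ and $c_0=0$ if $\alpha=0$. Denote tree nodes by words over $\{0,1\}$, with $0$ for ``left child'' and $1$ for ``right child.'' Encode $\alpha$ by the tree $T_\alpha$ with \emph{spine} nodes $0^i$ for $0\le i\le n$, labelled $s$, and \emph{chain} nodes $0^i1^j$ for $0\le i\le n$ and $1\le j\le c_i$, labelled $c$ (Figure~\ref{fig:tree}).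

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.8,every node/.style={circle,draw,inner sep=2pt,font=\small}]
\node (r) at (0,0) {$s$};
\node (s1) at (-1,-1) {$s$};
\node (s2) at (-2,-2) {$s$};
\node (c1) at (1,-1) {$c$};
\node (c2) at (2,-2) {$c$};
\node (c3) at (3,-3) {$c$};
\node (d1) at (-1,-3) {$c$};
\node (d2) at (0,-4) {$c$};
\draw (r)--(s1)--(s2);
\draw (r)--(c1)--(c2)--(c3);
\draw (s2)--(d1)--(d2);
\end{tikzpicture}
\caption{The tree encoding the ordinal $\omega^2\cdot2+\omega\cdot0+3$. The left-going spine (label $s$) has one node for each of the exponents $0,1,2$, from the root downward. The right-going chain (label $c$) hanging from a spine node has as many nodes as the coefficient of that exponent.}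
\label{fig:tree}
\end{figure}

The set of these trees is regular, since it is described by local conditions: the root is labelled $s$, every left child is labelled $s$, every right child is labelled $c$, nodes labelled $c$ have no left child, and a node labelled $s$ that has no left child and is not the root has a right child.

Let $\beta=\omega^md_m+\dots+\omega^0d_0$, in the same form, and let absent coefficients be $0$. Then $\alpha<\beta$ if and only if there is an $i$ with $c_i\ne d_i$ and the largest such $i$ satisfies $c_i<d_i$. On the convolution of $T_\alpha$ and $T_\beta$, a bottom-up tree automaton with states $<,=,>$ verifies this. The labels tell it whether a node is on the spine or on a chain.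
\begin{itemize}
\item On a chain below $0^i$ the automaton compares $c_i$ with $d_i$. The last node of the chain lies in both trees, only in the first, or only in the second; the state there is $=$, $>$ or $<$, respectively, and it is passed up the chain.
\item At a spine node $0^i$ the state compares the coefficients with indices $\ge i$. If there is a left child and its state is not $=$, this state is copied, because higher exponents take precedence. Otherwise the state of the right child is taken, or $=$ if there is no right child.
\end{itemize}
The automaton accepts if the state at the root is $<$.
\end{proof}

\begin{lemma}\label{lem:sums}
If $K$ is a nonempty tree automatic (respectively word automatic) linear ordering, then so is $M_P(K)$, and a presentation is computable from $P$ and a presentation of $K$.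
\end{lemma}

\begin{proof}
An element of $M_P(K)$ is given by $\alpha\in K$ and a word $hv$, where $h=1$ and $v$ is in the domain of the presentation of $L_P$, or $h=2$ and $v$ is in the domain of the presentation of $L_0$. The element given by $(\alpha,hv)$ is smaller than that given by $(\alpha',h'v')$ if and only if $\alpha<\alpha'$; or $\alpha=\alpha'$ and $h<h'$; or $\alpha=\alpha'$, $h=h'$, and $v<v'$ in $L_P$ (if $h=1$) or in $L_0$ (if $h=2$).

\emph{Tree case.} Encode the element by a tree with a fixed root label, with the tree for $\alpha$ as left subtree of the root, and with the unary tree of $hv$ as right subtree. These trees form a regular set. The convolution of two such trees has the convolution of the left subtrees as left subtree and that of the right subtrees as right subtree. So the order is a Boolean combination of tree regular conditions on the left subtree and word regular conditions on the right subtree, hence tree regular.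

\emph{Word case.} Encode the element by the convolution of the word for $\alpha$ with $hv$. An automaton reading two such words reads the words for $\alpha,\alpha'$ and the words $hv,h'v'$ in parallel and can therefore evaluate the same Boolean combination.
\end{proof}

\section{The two behaviors of $M_P(K)$}\label{sec:behavior}

Let $K$ be a nonempty countable linear ordering. By definition,
\[
M_P(K)=\sum_{i\in J}c(i),\qquad J=\sum_{\alpha\in K}(\mathbb Q+\mathbb Q),
\]
where $c$ is, on the first copy of $\mathbb Q$ for each $\alpha$, a dense coloring by $S_P$, and on the second copy a dense coloring by $S_0$. By a \emph{copy of $L_P$} or \emph{of $L_0$} we mean one of the summands in the definition of $M_P(K)$; it is a convex subset.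

\begin{lemma}\label{lem:structure}
\begin{enumerate}
\item[\textup{(i)}] If $i<j$ in $J$, then the interval $(i,j)$ contains a nonempty open interval of one of the copies of $\mathbb Q$. The ordering $J$ is nonempty, countable, dense and without endpoints.
\item[\textup{(ii)}] The blocks of $M_P(K)$ are exactly the summands $c(i)$, $i\in J$. In particular they are finite, their sizes lie in $S_P$ inside copies of $L_P$ and in $S_0$ inside copies of $L_0$, and $M_P(K)/{\sim}\cong J\cong\mathbb Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $X$ be the copy of $\mathbb Q$ containing $i$. If $j\in X$, then $(i,j)\cap X$ is an interval as required. Otherwise $j$ lies above all of $X$, and $\{x\in X:x>i\}$ is one. So $J$ is dense. It is nonempty and countable because $K$ is. It has no endpoints because each point lies in a copy of $\mathbb Q$.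

(ii) Two elements of the same summand have only finitely many elements between them. Two elements of different summands $c(i)$ and $c(j)$, $i<j$, have infinitely many between them, since $(i,j)$ is infinite and no summand is empty. So the blocks are the summands. The assertion on sizes follows from the choice of $c$, and $J\cong\mathbb Q$ by (i) and Cantor's theorem.
\end{proof}

\begin{proposition}\label{prop:noroot}
If $P$ has no root in $\mathbb N^k$, then $M_P(K)\cong L_0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:sizes}, $S_P=S_0$, so $c$ maps $J$ into $S_0$ and is a dense coloring by $S_0$ on each copy of $\mathbb Q$. By Lemma~\ref{lem:structure}(i), every interval $(i,j)$ with $i<j$ in $J$ contains a nonempty open interval of a copy of $\mathbb Q$, in which all colors of $S_0$ occur. So $c:J\to S_0$ is a dense coloring, and $M_P(K)\cong\mathrm{Sh}(S_0)=L_0$ by Lemma~\ref{lem:skolem}.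
\end{proof}

If $P$ has a root, we use a size $n\in S_P\setminus S_0$ as in Example~\ref{ex:switch}: the blocks of size $n$ are dense in each copy of $L_P$ and absent from the copies of $L_0$, so a gap between such blocks that is wider than a single block boundary signals a change of the index $\alpha\in K$.

\begin{proposition}\label{prop:root}
If $P$ has a root in $\mathbb N^k$, then $K$ is first-order interpretable in $M_P(K)$.
\end{proposition}

\begin{proof}
Fix $n\in S_P\setminus S_0$ (Lemma~\ref{lem:sizes}).

\emph{The domain.} Call $u$ a \emph{right end} if it has no immediate successor, and a \emph{left end} if it has no immediate predecessor. Immediate neighbors lie in the same block, and blocks are finite and convex, so the right ends are exactly the maxima of blocks and the left ends exactly the minima. Let $D$ be the set of all $x$ such that $x$ is one of some elements $x_1<\dots<x_n$, where $x_{i+1}$ is the immediate successor of $x_i$ for $1\le i<n$, $x_1$ is a left end, and $x_n$ is a right end. This is first-order, since $n$ is fixed, and $D$ is the set of elements of blocks of size exactly $n$. As $n\notin S_0$, $D$ is contained in the union of the copies of $L_P$. As $n\in S_P$, $D$ meets every copy of $L_P$.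

\emph{The equivalence relation.} For $x\le y$ in $D$ let
\[
\begin{aligned}
x\approx y\iff{}&\text{for every right end $u$ and left end $v$ with $x\le u<v\le y$}\\
&\text{there is $z\in D$ with $u<z<v$,}
\end{aligned}
\]
and extend $\approx$ symmetrically. This is first-order. We show that $x\approx y$ if and only if $x$ and $y$ lie in the same copy of $L_P$; in particular, $\approx$ is an equivalence relation. By symmetry we may assume $x\le y$.

Suppose that $x\le y$ lie in the same copy of $L_P$, and let $u,v$ be as above. By convexity $u$ and $v$ lie in this copy too. Since $u$ is the maximum of its block and $u<v$, they lie in different blocks. The colors are dense in this copy of $L_P=\mathrm{Sh}(S_P)$ and $n\in S_P$, so a block of size $n$ lies strictly between these two blocks. Any of its elements serves as $z$. Hence $x\approx y$.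

Suppose that $x<y$ lie in different copies of $L_P$, belonging to $\alpha<\beta$ in $K$. Then the copy of $L_0$ belonging to $\alpha$ lies entirely between $x$ and $y$. Choose two blocks $C<C'$ in it, and let $u=\max C$ and $v=\min C'$. Then $u$ is a right end, $v$ is a left end, $x<u<v<y$, and $(u,v)$ is contained in a copy of $L_0$, hence contains no element of $D$. So $x\not\approx y$.

\emph{The order.} The $\approx$-classes are exactly the sets $D\cap(\text{copy of $L_P$ belonging to }\alpha)$ for $\alpha\in K$, all of which are nonempty. The formula ``$x<y$ and $x\not\approx y$'' is compatible with $\approx$ and induces on the classes the order of the indices $\alpha$. So $D/{\approx}$ is isomorphic to $K$.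
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:omega} and~\ref{lem:sums}, a tree automatic presentation of $M_P=M_P(\omega^\omega)$ can be computed from $P$. If $P$ has no root in $\mathbb N^k$, then $M_P\cong L_0$ by Proposition~\ref{prop:noroot}, and $L_0$ is word automatic by Proposition~\ref{prop:shuffle}. If $P$ has a root, then $\omega^\omega$ is first-order interpretable in $M_P$ by Proposition~\ref{prop:root}. If $M_P$ were word automatic, then so would be $\omega^\omega$, by Lemma~\ref{lem:interp}, contradicting Delhomm\'e's theorem. A decision procedure for word automaticity would therefore decide whether a polynomial has a root in $\mathbb N^k$, contradicting MRDP.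
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) Let $\mathcal C$ be a set of presentations as described. The computable map sending $P$ to the presentation of $M_P$ sends polynomials without roots into $\mathcal C$, by Proposition~\ref{prop:noroot}, and polynomials with roots outside $\mathcal C$, by Proposition~\ref{prop:root} with $K=\omega^\omega$. By MRDP the set of polynomials without roots is $\Pi^0_1$-hard, hence so is $\mathcal C$. The set $\mathrm{WA}$ is of this kind: it contains all presentations of $L_0$ by Proposition~\ref{prop:shuffle}, and it contains no presentation of an ordering interpreting $\omega^\omega$ by Lemma~\ref{lem:interp} and Delhomm\'e's theorem. A $\Pi^0_1$-hard set is not recursively enumerable.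

For the upper bound, recall that first-order theories of tree automatic structures are uniformly decidable, so it is decidable whether an input is a tree automatic presentation of a linear ordering. Such a presentation $\mathfrak A$ belongs to $\mathrm{WA}$ if and only if there are a word automatic presentation $\mathfrak B$ and a function $f$ that is an isomorphism between the structures presented by $\mathfrak A$ and $\mathfrak B$. The structures presented are computable, uniformly in the presentations, by running the automata. So the condition on $(\mathfrak A,\mathfrak B,f)$ is arithmetical in $f$. Hence $\mathrm{WA}\in\Sigma^1_1$.

(2) By Lemma~\ref{lem:structure}(ii), each $M_P$ has only finite blocks and satisfies $M_P/{\sim}\cong\mathbb Q$, so the reduction of Theorem~\ref{thm:main} takes its values in the class described. For the contrasting statement, note that a tree automatic ordering is countable. If it is dense, then by Cantor's theorem it is isomorphic to one of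
\[
\emptyset,\quad 1,\quad \mathbb Q,\quad 1+\mathbb Q,\quad \mathbb Q+1,\quad 1+\mathbb Q+1 .
\]
All of these are word automatic: $\mathbb Q\cong(\{0,1\}^*1,<_{\mathrm{lex}})$ by Lemma~\ref{lem:dense}, a least or greatest element can be added as a one-letter word with a new letter, and finite orderings are trivially word automatic.

(3) Let $K$ be a nonempty tree automatic linear ordering. By Lemma~\ref{lem:sums}, $M_P(K)$ is tree automatic, uniformly in $P$. If $P$ has no root, then $M_P(K)\cong L_0$ is word automatic by Propositions~\ref{prop:noroot} and~\ref{prop:shuffle}. If $K$ is word automatic, then so is $M_P(K)$, by Lemma~\ref{lem:sums}. If $P$ has a root and $M_P(K)$ is word automatic, then $K$ is word automatic, by Proposition~\ref{prop:root} and Lemma~\ref{lem:interp}. This proves the equivalence. If $K$ is word automatic, then all members of the family are word automatic, and the restricted problem is trivial. If $K$ is not word automatic, then the restricted problem is equivalent to the nonexistence of roots of $P$ in $\mathbb N^k$, which is undecidable.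
\end{proof}

\begin{remark}
Part (2) locates the jump in difficulty. For dense orderings, where all blocks are singletons, the problem is trivial. It becomes undecidable at the first step of the finite condensation hierarchy beyond them, when $M/{\sim}$ is still $\mathbb Q$ but the singletons are replaced by finite blocks of varying size. Part (3) shows that $\omega^\omega$ was used for one property only: it is tree automatic but not word automatic.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{Word Automaticity Of Tree Automatic Ordinals Is Decidable}, \url{http://eiche.theoinf.tu-ilmenau.de/kuske/LOGINF/huschenbett.pdf}.
\end{thebibliography}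

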